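# Discs around fractions with ideal denominators: the Duffin–Schaeffer conjecture over imaginary quadratic fields

## 1. Eight Gaussian fractions on one circle

Take $K=\mathbb Q(i)$ and $O=\mathbb Z[i]$, and look at $\mathbb C$ modulo $O$, that is, at the unit square with opposite sides glued. We list the fractions $a/r$ with $a,r\in O$ coprime and $|r|^2\le 5$, up to translation by $O$. For each denominator the number of classes is the Euler function $\Phi((r))$.

- $r=1$: the point $0$. Here $\Phi=1$.
- $r=1+i$: the point $\tfrac{1+i}2$, since $\tfrac1{1+i}=\tfrac{1-i}2\equiv\tfrac{1+i}2$. Here $\Phi=2(1-\tfrac12)=1$.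
- $r=2$: the points $\tfrac12,\tfrac i2$. Here $\Phi=4(1-\tfrac12)=2$, because $(2)=(1+i)^2$.
- $r=2+i$: the multiples $k\cdot\tfrac{2-i}5$, $k=1,2,3,4$, which reduce to $\tfrac{2+4i}5,\ \tfrac{4+3i}5,\ \tfrac{1+2i}5,\ \tfrac{3+i}5$. Here $\Phi=5(1-\tfrac15)=4$.
- $r=2-i$: the complex conjugates, $\tfrac{2+i}5,\ \tfrac{4+2i}5,\ \tfrac{1+3i}5,\ \tfrac{3+4i}5$.

Now choose a radius for each denominator and draw a disc of that radius around each of its fractions. Where do discs for different denominators meet? Measure from $\tfrac{1+i}2$ to the eight points of denominator $2\pm i$. The difference $\tfrac{1+i}2-\tfrac{2+4i}5$ is $\tfrac{1-3i}{10}$, of squared length $\tfrac1{10}$, and the other seven differences are $\pm\tfrac{1\pm 3i}{10}$ and $\pm\tfrac{3\pm i}{10}$ with suitable signs. All eight points lie on one circle of radius $1/\sqrt{10}$ about $\tfrac{1+i}2$. A disc about $\tfrac{1+i}2$ of radius a little above $1/\sqrt{10}$ has area about $0.314$ and contains all eight of them, while eight points thrown at random would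 put about $2.5$ into such a disc. With radius a little below $1/\sqrt{10}$ it contains none. Overlaps are governed by arithmetic, and they are far from those of random discs.

Let us put this in general. Let $K$ be an imaginary quadratic field with ring of integers $O=\mathbb Z[\omega]\subset\mathbb C$. To each nonzero principal ideal $(r)$ attach a number $\Psi((r))\ge0$, and draw discs of radius $\Psi((r))/|r|$ around the reduced fractions with denominator $r$. Modulo $O$ their total area is $\pi\,\Phi((r))\Psi((r))^2/|r|^2$. If these areas have a finite sum, the Borel–Cantelli lemma says that almost every $z$ lies in only finitely many discs. If the sum is infinite, does almost every $z$ lie in infinitely many? Overlaps are the danger, since an infinite total area can be piled up on a small set.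

**Conjecture (Duffin–Schaeffer conjecture over imaginary quadratic fields).** Let $r,a\in\mathbb Z[\omega]$ with $r\ne0$, and let $\Psi((r))$ be a non-negative real valued function on nonzero principal ideals. If
$$\sum_{(r):\ \text{nonzero principal ideal}}\Phi((r))\frac{\Psi^2((r))}{|r|^2}=\infty,$$
then for almost all $z\in\mathbb C$ (Lebesgue measure) the inequality
$$\Bigl|z-\frac ar\Bigr|<\frac{\Psi((r))}{|r|},\qquad (r,a)=(1),$$
has infinitely many solutions $r,a$.

Here $\Phi((r))=|r|^2\prod_{P\mid(r)}(1-N(P)^{-1})$, and $(r,a)=(1)$ means $(r)+(a)=O$. We shall prove that the conjecture is true.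

## 2. Denominators that are ideals

**Conventions.** "Ideal" means nonzero integral ideal of $O$, and $P$ is always a prime ideal. Ideals factor uniquely into primes; $v_P$ is the $P$-adic valuation, on ideals and on $K$ (with $v_P(0)=\infty$). The norm $N(I)=|O/I|$ is multiplicative, and $N((r))=|r|^2$. We write $NP$ for $N(P)$ and $NP^k=(NP)^k$. Further, $\gcd(I,J)=I+J$ and $\operatorname{lcm}(I,J)=I\cap J$ have valuations $\min$ and $\max$. Put
$$\Phi(I)=N(I)\prod_{P\mid I}\Bigl(1-\frac1{NP}\Bigr),\qquad \varphi(I)=\frac{\Phi(I)}{N(I)}=\prod_{P\mid I}\Bigl(1-\frac1{NP}\Bigr).$$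
Let $\Delta$ be the area of a fundamental domain of the lattice $O$, let $T=\mathbb C/O$, and let $\lambda$ be normalized Lebesgue measure on $T$. The letters $C,c$ denote positive constants depending only on $K$, possibly different at each occurrence.

**Definition (denominator).** For $x\in K$ let $\operatorname{den}(x)=\{y\in O:\ yx\in O\}$.

An element $y\in O$ satisfies $yx\in O$ exactly when $v_P(y)\ge-v_P(x)$ for all $P$. So $\operatorname{den}(x)$ is the ideal with
$$v_P(\operatorname{den}x)=\max(0,-v_P(x)),\tag{1}$$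
and it depends only on $x$ modulo $O$.

*Example.* In $\mathbb Q(\sqrt{-5})$ let $x=\tfrac{1+\sqrt{-5}}2$. Here $(2)=P_2^2$ with $P_2=(2,1+\sqrt{-5})$ of norm $2$, and $(1+\sqrt{-5})$ has norm $6$, so it is $P_2$ times a prime of norm $3$. By (1), $\operatorname{den}(x)=P_2$. This ideal is not principal, since $u^2+5w^2=2$ has no integer solution. Such an $x$ is not a fraction $a/r$ with $(a,r)=(1)$, as the next lines show.

For $r\ne0$ we have $\operatorname{den}(a/r)=(r)$ if and only if $(a,r)=(1)$. Indeed $\max(0,v_P(r)-v_P(a))=v_P(r)$ for all $P$ if and only if $v_P(a)=0$ for all $P\mid r$. Conversely, if $\operatorname{den}(x)=(r)$ then $x=a/r$ with $a=rx\in O$.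

Finally, the number of $x\in K/O$ with $\operatorname{den}x=I$ is $\Phi(I)$. To see this, use $K/O=\bigoplus_PK/O_{(P)}$, where $O_{(P)}$ is the localization at $P$. In $K/O_{(P)}$ the classes with $v_P(x)\ge-k$ number $NP^k$, so those with $v_P(x)=-k$ exactly, $k\ge1$, number $NP^k-NP^{k-1}=\Phi(P^k)$. Multiply over $P$.

**Theorem 1.** Let $\Psi\ge0$ be a real function on the ideals, and let $W(\Psi)$ be the set of $z\in\mathbb C$ for which
$$|z-x|<\Psi(\operatorname{den}x)\,N(\operatorname{den}x)^{-1/2}$$
for infinitely many $x\in K$. If $\sum_I\Phi(I)\Psi(I)^2/N(I)=\infty$, then almost every $z\in\mathbb C$ lies in $W(\Psi)$. If the sum is finite, then $W(\Psi)$ is a null set.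

**Theorem 1 implies the conjecture.** Extend $\Psi$ by $0$ to the non-principal ideals and use the divergence half. We have $N((r))^{1/2}=|r|$, and each $x$ with $\operatorname{den}x=(r)$ corresponds to exactly $|O^*|$ pairs $(r,a)$ with $(r,a)=(1)$ and $x=a/r$, one for each generator of the ideal. So infinitely many $x$ give infinitely many solutions $(r,a)$.

Passing to all ideals costs nothing and makes the arithmetic local. The proof has three parts: estimate how two families of discs overlap (Section 4), use a second moment to obtain positive measure (Sections 5 and 6), and raise positive measure to full measure by a zero–one law (Section 7).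

## 3. Counting ideals and primes

There are at most two prime ideals of each norm. Hence $\sum_PNP^{-1-\tau}<\infty$ for $\tau>0$, and for $t\ge1$
$$t\sum_{NP\ge t}NP^{-2}\le2t\sum_{n\ge t}n^{-2}\le2t(t^{-2}+t^{-1})\le4.\tag{2}$$

**(F1)** $A(u):=\#\{I:N(I)\le u\}\le Cu$ for $u\ge1$.

*Proof.* For each ideal class fix an ideal $\mathfrak b$ in the inverse class. Then $I\mapsto I\mathfrak b=(\alpha)$ is injective on the class, and $|\alpha|^2\le uN(\mathfrak b)$. The disc $|\alpha|^2\le uN(\mathfrak b)$ contains at most $C(1+u)\le Cu$ points of $O$, and there are finitely many classes. $\square$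

**(F2)** For $y\ge1$: $\sum_{NP^k\le y}k\log NP\le Cy$. For $y\ge2$: $\prod_{NP\le y}(1-1/NP)^{-1}\le C\log y$ and $\sum_{NP\le y}1/NP\le\log\log y+C$.

*Proof.* If $NP=p^f$ then $k\log NP=m\log p$ and $NP^k=p^m$ with $m=fk$. Each $p^m$ arises from at most two pairs $(P,k)$. So the first sum is at most $2\sum_{p^m\le y}m\log p$. The terms with $m=1$ give at most $Cy$ by Chebyshev. For $m\ge2$ we have $p\le\sqrt y$ and $m\le\log y/\log2$, and each term is at most $\log y$, for a total of at most $\sqrt y(\log y)^2/\log2\le Cy$.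

By partial summation from $\sum_{NP\le u}\log NP\le Cu$ we get $\sum_{NP\le y}\frac{\log NP}{NP}\le C\log y$ for $y\ge2$. Put $\sigma=1+1/\log y$. Since $1-e^{-s}\le s$,
$$\sum_{NP\le y}\bigl(NP^{-1}-NP^{-\sigma}\bigr)\le(\sigma-1)\sum_{NP\le y}\frac{\log NP}{NP}\le C.$$
Also $\sum_PNP^{-\sigma}\le\log\zeta_K(\sigma)$ by the Euler product, and $\zeta_K(\sigma)=\sigma\int_1^\infty A(u)u^{-\sigma-1}\,du\le C/(\sigma-1)=C\log y$ by (F1). Together, $\sum_{NP\le y}1/NP\le\log\log y+C$. The product bound follows from $-\log(1-\frac1n)\le\frac1n+\frac1{n^2}$ for $n\ge2$. $\square$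

The next fact is a sieve-type upper bound: among ideals of norm below $X$, those coprime to $q$ are as rare as the primes of $q$ below $X$ predict. Primes of $q$ above $X$ give no saving, and this will be the source of all our trouble.

**(F3)** For every ideal $q$ and $X>1$:
$$\sum_{N(I)<X,\ (I,q)=1}\ \prod_{P\mid I}\Bigl(1-\frac1{NP}\Bigr)^{-1}\le CX\prod_{P\mid q,\ NP\le X}\Bigl(1-\frac1{NP}\Bigr).$$

*Proof.* If $X<2$, only $I=(1)$ occurs and the product on the right is empty. Let $X\ge2$, and let $g(I)$ be the summand, with $g(I)=0$ if $(I,q)\ne1$. Then $g$ is multiplicative and $g(P^k)\le2$. Put $G=\sum_{N(I)\le X}g(I)$ and split $\log X=\log N(I)+\log\frac X{N(I)}$. In the first part write $\log N(I)=\sum_{P^k\|I}k\log NP$ and $I=JP^k$ with $P\nmid J$, so that $g(I)\le2g(J)$. In the second use $\log\frac X{N(I)}\le\frac X{N(I)}$. Thus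
$$G\log X\le\sum_{N(J)\le X}g(J)\sum_{NP^k\le X/N(J)}2k\log NP+X\sum_{N(I)\le X}\frac{g(I)}{N(I)}\le CX\sum_{N(J)\le X}\frac{g(J)}{N(J)}$$
by (F2). The last sum is at most the product over $NP\le X$, $P\nmid q$, of the Euler factors, which with $n=NP$ are
$$1+\Bigl(1-\frac1n\Bigr)^{-1}\sum_{k\ge1}n^{-k}=1+\frac n{(n-1)^2}=\Bigl(1-\frac1n\Bigr)^{-1}\Bigl(1+\frac1{n(n-1)}\Bigr).$$
The product of the second factors is bounded. So the sum is at most $C\prod_{NP\le X,\,P\nmid q}(1-\frac1{NP})^{-1}\le C\log X\prod_{P\mid q,\,NP\le X}(1-\frac1{NP})$ by (F2). Divide by $\log X$. $\square$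

**(F4)** $\Phi(I)\ge\frac12N(I)^{1/2}$.

*Proof.* We have $n^{k-1}(n-1)\ge n^{k/2}$ unless $n=2,k=1$. In that case the ratio of the two sides is $1/\sqrt2$, and there are at most two primes of norm $2$. $\square$

## 4. How often two families of discs meet

Put $\psi=\Psi^2$ and $\rho_I=\Psi(I)N(I)^{-1/2}$, so $\rho_I^2=\psi(I)/N(I)$, and let
$$f_I(z)=\#\{x\in K:\ \operatorname{den}x=I,\ |z-x|<\rho_I\}.$$
This function is $O$-periodic. Unfolding the sum over $x$ into $\Phi(I)$ classes modulo $O$,
$$m_I:=\int_Tf_I\,d\lambda=\frac\pi\Delta\Phi(I)\rho_I^2=\frac\pi\Delta\varphi(I)\psi(I).\tag{3}$$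
So the series of Theorem 1 is $\sum m_I$ up to a constant factor.

**Lemma 2.** For ideals $I,J$ let $D=\gcd(I,J)$, $q=IJD^{-2}$, $M=\max(N(J)\psi(I),N(I)\psi(J))$ and $X=4M/N(D)$. If $I\ne J$,
$$\int_Tf_If_J\,d\lambda\le C\,m_Im_J\,1_{X>1}\prod_{P\mid q,\ NP>X}\Bigl(1-\frac1{NP}\Bigr)^{-1}.$$
Moreover $\int_Tf_I^2\,d\lambda\le m_I+Cm_I^2$.

*Proof.* If $\psi(I)\psi(J)=0$ everything is $0$, so assume $\psi(I)\psi(J)>0$.

**Step 1: reduce to counting differences.** The product $f_If_J$ is the sum of the indicators of $B(x,\rho_I)\cap B(y,\rho_J)$ over pairs $(x,y)$ with $\operatorname{den}x=I$, $\operatorname{den}y=J$. Unfolding,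
$$\int_Tf_If_J\,d\lambda=\frac1\Delta\sum\operatorname{area}\bigl(B(x,\rho_I)\cap B(y,\rho_J)\bigr),$$
summed over pairs modulo simultaneous translation by $O$. In a nonzero term $\delta:=x-y$ satisfies $|\delta|<2\max(\rho_I,\rho_J)$, and after the factor $1/\Delta$ the term is at most $\pi\min(\rho_I,\rho_J)^2/\Delta$. For fixed $\delta\in K$ let $\mathcal N(\delta)$ be the number of pairs with difference $\delta$, that is, the number of $x\in K/O$ with $\operatorname{den}x=I$ and $\operatorname{den}(x-\delta)=J$.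

**Step 2: compute $\mathcal N(\delta)$ prime by prime.** It is a product of counts $\mathcal N_P$ in $K/O_{(P)}$. Let $i=v_P(I)$, $j=v_P(J)$, $n=NP$.

- If $i\ne j$, one needs $v_P(\delta)=-\max(i,j)$. Then the element with the smaller exponent is arbitrary of that exact exponent, and the other one automatically has the right exponent. So $\mathcal N_P=\Phi(P^{\min(i,j)})$.
- If $i=j\ge1$, one needs $v_P(\delta)\ge-i$. Among the $n^i$ classes with $v_P(x)\ge-i$ we must avoid $v_P(x)>-i$ and $v_P(x-\delta)>-i$, each of which is a coset of size $n^{i-1}$. The cosets differ if $v_P(\delta)=-i$, and then $\mathcal N_P=n^i-2n^{i-1}\le n^i(1-\frac1n)^2$. They coincide if $v_P(\delta)>-i$, and then $\mathcal N_P=n^i(1-\frac1n)$.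
- If $i=j=0$, one needs $v_P(\delta)\ge0$, and $\mathcal N_P=1$.

If $I\ne J$ then $\mathcal N(0)=0$. If $I=J$, the pairs with $\delta=0$ contribute exactly $\frac1\Delta\Phi(I)\pi\rho_I^2=m_I$.

**Step 3: replace $\delta$ by an integral ideal.** Let $\delta\ne0$ give a nonzero term with $\mathcal N(\delta)\ne0$, and let $\mathfrak m=\operatorname{lcm}(I,J)$. A prime $P$ divides $q$ if and only if $i\ne j$. By Step 2 the ideal $\mathfrak a=\delta\mathfrak m$ is integral, and it is coprime to $q$. Since $N(\mathfrak m)=N(I)N(J)/N(D)$,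
$$N(\mathfrak a)=|\delta|^2N(\mathfrak m)<4\max\Bigl(\frac{\psi(I)}{N(I)},\frac{\psi(J)}{N(J)}\Bigr)\frac{N(I)N(J)}{N(D)}=X.$$
Each $\mathfrak a$ arises from at most $6$ values of $\delta$, which differ by units. For $P\nmid q$ and $P\mid D$, the condition $v_P(\delta)>-i$ means $P\mid\mathfrak a$. So Step 2 gives
$$\mathcal N(\delta)\le N(D)\prod_{P\mid D,\,P\mid q}\Bigl(1-\frac1{NP}\Bigr)\prod_{P\mid D,\,P\nmid q}\Bigl(1-\frac1{NP}\Bigr)^2\prod_{P\mid\mathfrak a}\Bigl(1-\frac1{NP}\Bigr)^{-1}$$
$$=N(D)\,\varphi(I)\varphi(J)\prod_{P\mid q}\Bigl(1-\frac1{NP}\Bigr)^{-1}\prod_{P\mid\mathfrak a}\Bigl(1-\frac1{NP}\Bigr)^{-1}.$$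
For the equality: in $\varphi(I)\varphi(J)$ a prime $P\mid D$ occurs twice, and a prime dividing exactly one of $I,J$ occurs once and divides $q$.

**Step 4: sum over $\mathfrak a$.** If $X\le1$ there is no such $\delta$. Otherwise (F3) cancels the primes of $q$ up to $X$:
$$\sum_{\delta\ne0}\mathcal N(\delta)\le C\,N(D)X\,\varphi(I)\varphi(J)\prod_{P\mid q,\,NP>X}\Bigl(1-\frac1{NP}\Bigr)^{-1},$$
the sum being over the $\delta\ne0$ that give a nonzero term. Here $N(D)X=4M=4\max(\rho_I^2,\rho_J^2)N(I)N(J)$. Multiply by $\frac\pi\Delta\min(\rho_I^2,\rho_J^2)$ and use $\rho_I^2\rho_J^2N(I)N(J)=\psi(I)\psi(J)$ together with (3). This is the claim for $I\ne J$. For $I=J$ we have $q=(1)$, and we add the contribution $m_I$ of $\delta=0$. $\square$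

*The opening example again.* For $I=(1+i)$, $J=(2+i)$ we have $D=(1)$, $\mathfrak m=q=(1+3i)$ of norm $10$, and $\mathcal N(\delta)=1$ for $\delta=a/(1+3i)$ with $a$ coprime to $1+3i$. The four units $a$ give four differences of length $1/\sqrt{10}$. These are the four points of denominator $2+i$ on the circle.

**An easy case.** Suppose $\Psi$ is supported on prime ideals. For $I\ne J$ the ideal $q=IJ$ has two prime factors, the product in Lemma 2 is at most $4$, and $\int f_If_J\le Cm_Im_J$. The families are then pairwise independent up to a constant, which is what the standard second moment argument of the next section needs. The same holds whenever $\varphi$ is bounded below on the support of $\Psi$, because the product is at most $(\varphi(I)\varphi(J))^{-1}$.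

**Where this stops.** The sensible hope is $\int f_If_J\le Cm_Im_J$ for all $I\ne J$. It is false. Let $K=\mathbb Q(i)$, so $\Delta=1$. Let $y\ge2$, let $r$ be a product of one generator for each prime of norm at most $y$, and put $I=(r)$, $J=(1)$, $\rho_J=\sqrt2/|r|$, $0<\rho_I<(\sqrt2-1)/|r|$. The differences are $\delta=a/r$ with $a$ coprime to $r$, each with $\mathcal N(\delta)=1$. The four units $a$ give discs $B(\delta,\rho_I)$ inside $B(0,\rho_J)$, since $1+(\sqrt2-1)=\sqrt2$. Every other $a$ is coprime to $1+i$, so $|a|^2$ is odd and at least $5$, and its disc misses $B(0,\rho_J)$ because $\sqrt5>2\sqrt2-1$. So $\int f_If_J\,d\lambda=4\pi\rho_I^2$, while $m_Im_J=\pi\Phi(I)\rho_I^2\cdot2\pi/N(I)=2\pi^2\varphi(I)\rho_I^2$. The ratio is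
$$\frac{\int f_If_J\,d\lambda}{m_Im_J}=\frac2{\pi\,\varphi(I)},$$
and $\varphi(I)=\prod_{NP\le y}(1-\frac1{NP})\to0$ as $y\to\infty$, because $\sum_P1/NP$ diverges ($\zeta_K$ has a pole at $1$). No pairwise bound can save us. What remains is to show that bad pairs are rare on average.

## 5. Positive measure, if bad pairs are rare

A pair is bad when $X>1$ and $q$ has so many primes beyond $X$ that $\sum_{P\mid q,\,NP>X}1/NP$ is large. The next theorem says that such pairs carry exponentially little mass. In it, $t$ measures both how small $M/N(D)$ is and how far out the many primes lie.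

**Theorem 3.** Let $\psi,\theta\ge0$ be functions on ideals with finite supports $V,W$, let $\mu(v)=\varphi(v)\psi(v)$ and $\nu(w)=\varphi(w)\theta(w)$, and let $t\ge1$. Let $E\subset V\times W$ be such that for all $(v,w)\in E$:

1. $N(w)\psi(v)\le N(\gcd(v,w))$ and $N(v)\theta(w)\le N(\gcd(v,w))$;
2. $\displaystyle\sum_{P\mid v/\gcd(v,w),\ NP\ge t}1/NP\ge1$.

Then $\displaystyle\sum_{(v,w)\in E}\mu(v)\nu(w)\le Ce^{-t/8}\bigl(\mu(V)\nu(W)\bigr)^{3/4}.$

This estimate is in the spirit of Koukoulopoulos–Maynard (Ann. of Math. 2020); its proof is Section 6 and is self-contained. First we see what it gives.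

**Normalization.** Assume $\sum_I\Phi(I)\Psi(I)^2/N(I)=\infty$, i.e. $\sum m_I=\infty$. Whenever $m_I>1$, decrease $\Psi(I)$ so that $m_I=1$. The sum still diverges: either infinitely many terms equal $1$, or only finitely many finite terms were changed. And $W(\Psi)$ only becomes smaller. So **assume $m_I\le1$ for all $I$**. Then $\rho_I^2\le\Delta/(\pi\Phi(I))\to0$ as $N(I)\to\infty$, by (F4).

Let $A_I=\{z\in T:f_I(z)>0\}$, and let $\mathcal L=\limsup A_I$ be the set of points lying in infinitely many $A_I$. For each $I$ and $z$ only finitely many $x$ with $\operatorname{den}x=I$ satisfy $|z-x|<\rho_I$, since these $x$ lie in the lattice $I^{-1}$. So $W(\Psi)$ is the preimage of $\mathcal L$ in $\mathbb C$.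

**Proposition 4.** $\lambda(\mathcal L)>0$.

*Proof.* **Step 1: set up the second moment.** Given $N_0$, choose a finite set $\mathcal R$ of ideals $I$ with $N(I)>N_0$, $\Psi(I)>0$ and $\sum_{I\in\mathcal R}m_I\in[1,2]$; this is possible since $m_I\le1$ and the tail diverges. Put $F=\sum_{I\in\mathcal R}f_I$. We show $\int F^2\,d\lambda\le C$. The diagonal contributes at most $\sum(m_I+Cm_I^2)\le C$ by Lemma 2. For $I\ne J$ put
$$\sigma_y(I,J)=\sum_{P\mid q,\ NP\ge y}\frac1{NP},$$
a nonincreasing function of $y$. Since $(1-\frac1n)^{-1}\le e^{1/n+1/n^2}$, Lemma 2 gives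
$$\int_Tf_If_J\,d\lambda\le C\,m_Im_J\,1_{X>1}\,e^{\sigma_X(I,J)}.\tag{4}$$
Pairs with $\sigma_X(I,J)<2$ contribute at most $C(\sum m_I)^2\le C$.

**Step 2: sort the bad pairs by a dyadic $t$.** Let $X>1$ and $\sigma_X(I,J)\ge2$. Let $t=2^i$, $i\ge0$, be the largest such power of $2$ with $\sigma_t(I,J)\ge2$. It exists, since $\sigma_1\ge\sigma_X\ge2$ and $\sigma_y=0$ for large $y$. Then $\sigma_{2t}<2\le\sigma_X$, so $X<2t$ by monotonicity. By (F2),
$$\sigma_X\le\sum_{NP<2t}\frac1{NP}+\sigma_{2t}\le\log\log(2t)+C,$$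
so $e^{\sigma_X}\le C\log(2t)$. Also $M/N(D)=X/4<t$. By (4) the bad pairs contribute at most
$$C\sum_{t=2^i,\ i\ge0}\log(2t)\sum_{(I,J)\in\mathcal E_t}m_Im_J,\qquad\mathcal E_t=\{(I,J)\in\mathcal R^2:\ I\ne J,\ M/N(D)\le t,\ \sigma_t(I,J)\ge2\}.$$

**Step 3: apply Theorem 3.** Let $(I,J)\in\mathcal E_t$. The ideal $q$ is the product of the coprime ideals $I/D$ and $J/D$. So for one of these two ideals the sum of $1/NP$ over its primes with $NP\ge t$ is at least $1$. Apply Theorem 3 with both functions equal to $t^{-1}\psi1_{\mathcal R}$: once to the pairs $(I,J)$ for which $I/D$ has this property, and once to the pairs $(J,I)$ for which $J/D$ has it. Hypothesis 1 reads $t^{-1}N(J)\psi(I)\le N(D)$ and $t^{-1}N(I)\psi(J)\le N(D)$, which is $M\le tN(D)$. The total masses are $\frac\Delta{\pi t}\sum_{\mathcal R}m_I=O(1/t)$. Since $m_Im_J$ is a constant times $t^2$ times the product of the masses of $I$ and $J$,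
$$\sum_{\mathcal E_t}m_Im_J\le Ct^2e^{-t/8}(t^{-2})^{3/4}=Ct^{1/2}e^{-t/8}.$$
The sum of $\log(2t)\,t^{1/2}e^{-t/8}$ over $t=2^i$ converges, so $\int F^2\,d\lambda\le C$.

**Step 4: conclude.** $F$ vanishes off $\bigcup_{I\in\mathcal R}A_I$, so by Cauchy–Schwarz $\lambda(\bigcup_{I\in\mathcal R}A_I)\ge(\int F)^2/\int F^2\ge c>0$, with $c$ independent of $N_0$. The sets $\bigcup_{N(I)>N_0}A_I$ decrease to $\mathcal L$ as $N_0\to\infty$, so $\lambda(\mathcal L)\ge c$. $\square$

## 6. The bilinear estimate for gcd's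

For $F\subset V\times W$ write $e(F)=\sum_{(v,w)\in F}\mu(v)\nu(w)$. We think of $E$ as the edges of a bipartite graph with weighted vertices; note that $\mu>0$ on $V$ and $\nu>0$ on $W$. We may assume $e(E)>0$.

### 6.1. Summing vertex by vertex, and the price

The first thing to try is to fix $v$ and sort its neighbors $w$ by $d=\gcd(v,w)$. Hypothesis 1 gives $N(w)\le N(d)/\psi(v)$, so by (F1) at most $C/\psi(v)$ multiples $w$ of $d$ are allowed (and $\psi(v)\le1$ if there is any). It also gives $\nu(w)\le\theta(w)\le N(d)/N(v)$. So the edges at $v$ have total mass at most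
$$\mu(v)\sum_{d\mid v}\frac C{\psi(v)}\cdot\frac{N(d)}{N(v)}=C\varphi(v)\sum_{d\mid v}\frac1{N(d)}\le C,$$
since $(1-\frac1n)(1+\frac1n+\dots+\frac1{n^k})\le1$. This uses only hypothesis 1 and gives $e(E)\le C\,\#V$. But the theorem asks for a bound in terms of the mass $\mu(V)$, and if $\psi$ takes tiny values then $\#V$ is huge while $\mu(V)$ stays bounded. We pay $C$ per vertex where we can only afford $C$ per unit of mass.

The cure is to use just one vertex on each side, the one of largest norm. For this to say something about all of $E$, two things are needed: every vertex must carry its fair share of the edges, and all edges must have the same gcd. We first do the count under these assumptions.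

### 6.2. The structured case

**Step 1: the count when the gcd is constant.** Let $V'\subset V$, $W'\subset W$, $E'\subset E\cap(V'\times W')$ with $e(E')>0$. Let $a,b$ be ideals with valuations $k_P=v_P(a)$, $l_P=v_P(b)$, and let $d=\gcd(a,b)$. Assume:

- $a\mid v$ for all $v\in V'$, $b\mid w$ for all $w\in W'$, and $\gcd(v,w)=d$ for all $(v,w)\in E'$;
- with $\Gamma(v)=\{w:(v,w)\in E'\}$ and $e(v)=\mu(v)\nu(\Gamma(v))$, we have $e(v)\ge\frac34\frac{\mu(v)}{\mu(V')}e(E')$ for all $v\in V'$, and symmetrically for all $w\in W'$.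

Let $v_0\in V'$ have maximal norm, and suppose $\#V'\le B\,N(v_0)/N(a)$. Then
$$e(E')\le C\Bigl(\frac BH\Bigr)^{1/4}\bigl(\mu(V')\nu(W')\bigr)^{3/4},\qquad H:=\prod_PNP^{|k_P-l_P|}\prod_{k_P=l_P\ge1}\Bigl(1-\frac1{NP}\Bigr)^{-2}.\tag{5}$$

*Proof.* Let $w_0\in W'$ have maximal norm. For $w\in\Gamma(v_0)$, hypothesis 1 gives $\theta(w)\le N(d)/N(v_0)$. Also $\varphi(w)\le\varphi(b)$ since $b\mid w$. Writing $w=bw'$ with $N(w')\le N(w_0)/N(b)$, (F1) gives $\#W'\le CN(w_0)/N(b)$. With the fair share of $v_0$,
$$\frac34\,\frac{e(E')}{\mu(V')}\le\nu(\Gamma(v_0))\le\frac{N(d)}{N(v_0)}\sum_{w\in W'}\varphi(w)\le\frac{N(d)}{N(v_0)}\,\varphi(b)\,\frac{C\,N(w_0)}{N(b)}.$$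
Symmetrically, using $\psi(v)\le N(d)/N(w_0)$ for the neighbors of $w_0$,
$$\frac34\,\frac{e(E')}{\nu(W')}\le\frac{N(d)}{N(w_0)}\,\varphi(a)\,\#V'\le\frac{N(d)}{N(w_0)}\,\varphi(a)\,\frac{B\,N(v_0)}{N(a)}.$$
In the product of the two, the unknown norms $N(v_0),N(w_0)$ cancel:
$$\frac{e(E')^2}{\mu(V')\nu(W')}\le CB\,\frac{N(d)^2}{N(a)N(b)}\,\varphi(a)\varphi(b)\le\frac{CB}H,$$
because $2\min(k,l)-k-l=-|k-l|$, and $\varphi(a)\varphi(b)$ is at most the product of $(1-\frac1{NP})^2$ over the $P$ with $k_P=l_P\ge1$. Finally $e(E')\le\mu(V')\nu(W')$, so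
$$e(E')=\Bigl(\frac{e(E')^2}{\mu(V')\nu(W')}\Bigr)^{1/4}e(E')^{1/2}\bigl(\mu(V')\nu(W')\bigr)^{1/4}\le\Bigl(\frac{CB}H\Bigr)^{1/4}\bigl(\mu(V')\nu(W')\bigr)^{3/4}.\qquad\square$$

By (F1), $B=C$ is always admissible, since $v=av'$ with $N(v')\le N(v_0)/N(a)$.

So in the structured case the quantity $\dfrac{e(E')}{(\mu(V')\nu(W'))^{3/4}}\,H^{1/4}$ is bounded. Suppose we can pass from $(V,W,E)$ to a structured subgraph without decreasing this quantity, up to a constant, where the starting graph carries $H=1$. Then Theorem 3 without the factor $e^{-t/8}$ follows. The local factor of $H^{1/4}$ at $P$ is $NP^{|k-l|/4}$ for $k\ne l$, and $(1-1/NP)^{-1/2}$ for $k=l\ge1$. These are the rewards for fixing the valuations at $P$. To gain $e^{-t/8}$ we shall slightly lower the reward at the primes $NP\ge t$ with $k\ne l$.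

### 6.3. Quality, and a maximal configuration

**Step 2: define what is to be maximized.** Let
$$\tau_P=\begin{cases}e^{t/NP}&NP\ge t\\1&NP<t\end{cases},\qquad\kappa_P=1+C_3\bigl(NP^{-5/4}+t\,NP^{-2}\,1_{NP\ge t}\bigr),$$
with an absolute constant $C_3$ to be chosen in Step 3. Since $e^s-1\le2s$ on $[0,1]$, we have $1\le\tau_P\le e$ and $\tau_P-1\le\frac{2t}{NP}1_{NP\ge t}$. By (2) and the convergence of $\sum NP^{-5/4}$, $\prod_{P\in\mathcal S}\kappa_P\le C$ for every finite set $\mathcal S$ of primes, with $C$ independent of $t$ and $\mathcal S$. So the factors $\kappa_P>1$ are small bonuses that we can afford to hand out once per prime.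

Let $\mathcal P_0$ be the finite set of primes dividing some element of $V\cup W$.

**Definition (configuration).** A configuration consists of a set $\mathcal P\subset\mathcal P_0$, maps $k,l:\mathcal P\to\mathbb Z_{\ge0}$, and sets $V'\subset V$, $W'\subset W$, $E'\subset E\cap(V'\times W')$ with $e(E')>0$, such that for every $P\in\mathcal P$:

- if $k_P\ne l_P$: $v_P(v)=k_P$ for all $v\in V'$, and $v_P(w)=l_P$ for all $w\in W'$;
- if $k_P=l_P$: $v_P(v)\ge k_P$ for all $v\in V'$, $v_P(w)\ge k_P$ for all $w\in W'$, and $\min(v_P(v),v_P(w))=k_P$ for all $(v,w)\in E'$.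

**Definition (quality).** The quality of a configuration is
$$Q=\frac{e(E')}{(\mu(V')\nu(W'))^{3/4}}\prod_{P\in\mathcal P}\kappa_P\,b_P(k_P,l_P),\qquad b_P(k,l)=\begin{cases}\tau_P^{-1}NP^{|k-l|/4}&k\ne l,\\(1-1/NP)^{-1/2}&k=l\ge1,\\1&k=l=0.\end{cases}$$

*Example.* Forget the two hypotheses for a moment, and let $V=W=\{O,P\}$ with all four vertex masses equal to $\frac12$ and $E=V\times W$. Put $n=NP$. The configuration with $\mathcal P=\emptyset$ and everything kept has quality $1$. Settling $P$ with $(k,l)=(1,0)$ means keeping $V'=\{P\}$, $W'=\{O\}$ and one edge of mass $\frac14$. The quality is $\frac{1/4}{(1/4)^{3/4}}\kappa_P\tau_P^{-1}n^{1/4}=2^{-1/2}\kappa_P\tau_P^{-1}n^{1/4}$. Settling $P$ with $(0,0)$ allows us to keep all vertices and the three edges whose gcd is $O$; the quality is $\frac34\kappa_P$. For large $n$ the first choice wins.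

There are finitely many configurations: $\mathcal P,V',W',E'$ range over finite sets, and since $E'\ne\emptyset$ the numbers $k_P,l_P$ are bounded by valuations of elements of $V\cup W$. Fix a configuration of maximal quality $Q$. Since $(\emptyset,V,W,E)$ is a configuration,
$$e(E)\le Q\,(\mu(V)\nu(W))^{3/4}.\tag{6}$$
It remains to show $Q\le Ce^{-t/8}$. We show that the maximal configuration is structured in the sense of Step 1.

### 6.4. Every prime is settled

**Step 3: show that $\mathcal P=\mathcal P_0$.** Suppose $P\in\mathcal P_0\setminus\mathcal P$. Write $n=NP$, $\kappa=\kappa_P$, $\tau=\tau_P$. The plan is to add $P$ to $\mathcal P$ in all possible ways. None raises the quality, and each failure is an inequality. Together they force $\kappa$ to be smaller than it is.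

*The inequalities.* Let $V_i=\{v\in V':v_P(v)=i\}$ and $W_j=\{w\in W':v_P(w)=j\}$. Put
$$\alpha_i=\frac{\mu(V_i)}{\mu(V')},\qquad\beta_j=\frac{\nu(W_j)}{\nu(W')},\qquad\varepsilon_{ij}=\frac{e(E'\cap(V_i\times W_j))}{e(E')},$$
so that $\sum\alpha_i=\sum\beta_j=\sum\varepsilon_{ij}=1$. We may add $P$ by passing to $V_i,W_j$ with $(k_P,l_P)=(i,j)$. Or we may pass to the vertices with valuation at least $k$ on both sides, keep only the edges whose minimal $P$-valuation is $k$, and put $k_P=l_P=k$. If the new edge mass is positive, this is a configuration whose quality is $Q$ times the relative edge mass, times $\kappa b_P$, divided by the $\frac34$-power of the relative vertex masses. Maximality says that this is at most $Q$. If the edge mass is $0$ the resulting inequality is trivial. So: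

- (a) $\varepsilon_{ij}\le\kappa^{-1}\tau\,n^{-|i-j|/4}(\alpha_i\beta_j)^{3/4}$ for $i\ne j$;
- (b) $\varepsilon_{ii}\le\kappa^{-1}(\alpha_i\beta_i)^{3/4}$;
- (c) $\varepsilon^{(k)}:=\sum_{\min(i,j)=k}\varepsilon_{ij}\le\kappa^{-1}(1-\tfrac1n)^{\frac12 1_{k\ge1}}\bigl(\sum_{i\ge k}\alpha_i\sum_{j\ge k}\beta_j\bigr)^{3/4}$.

*Summed form.* For $h\in\mathbb Z$ and nonnegative sequences, Cauchy–Schwarz and $\sum x_i^{3/2}\le(\sum x_i)^{3/2}$ give
$$\sum_i(x_iy_{i+h})^{3/4}\le\Bigl(\sum x_i^{3/2}\Bigr)^{1/2}\Bigl(\sum y_i^{3/2}\Bigr)^{1/2}\le\Bigl(\sum x_i\Bigr)^{3/4}\Bigl(\sum y_i\Bigr)^{3/4}.$$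
Write $\alpha(\mathcal I)=\sum_{i\in\mathcal I}\alpha_i$ and $\beta(\mathcal J)=\sum_{j\in\mathcal J}\beta_j$. Apply this to the restrictions of $\alpha,\beta$ to index sets $\mathcal I,\mathcal J$, and sum (a), (b) over $h=j-i$, using $n\ge2$ and $\tau\le e$:
$$\sum_{\mathcal I\times\mathcal J}\varepsilon_{ij}\le33\,\kappa^{-1}(\alpha(\mathcal I)\beta(\mathcal J))^{3/4},\qquad\sum_{\mathcal I\times\mathcal J,\ i\ne j}\varepsilon_{ij}\le35\,\kappa^{-1}n^{-1/4}(\alpha(\mathcal I)\beta(\mathcal J))^{3/4}.\tag{7}$$
The constants come from $e\bigl(1+\frac2{2^{1/4}-1}\bigr)<33$ and $\frac{2e}{1-2^{-1/4}}<35$.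

Let $n_*$ be an absolute constant so large that $35\,n_*^{-1/4}\le1$ and $33\,(140\,n_*^{-1/4})^{1/2}\le\frac14$.

*Small $n$.* The first bound in (7) for all indices reads $1\le33\kappa^{-1}$, so $\kappa\le33$. If $C_3$ is chosen with $C_3n_*^{-5/4}>33$, this is a contradiction for $n\le n_*$. From now on $n>n_*$. The implied constants in $O(\cdot)$ are absolute and independent of $C_3$; of $\kappa$ we use only $\kappa\ge1$ until the very end.

*Concentration: almost all mass sits at one exponent $k$ on both sides.* By (b) and Cauchy–Schwarz,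
$$\sum_i\varepsilon_{ii}\le\max_i(\alpha_i\beta_i)^{1/4}\sum_i(\alpha_i\beta_i)^{1/2}\le\max_i(\alpha_i\beta_i)^{1/4}.$$
With (7), $1\le\max_i(\alpha_i\beta_i)^{1/4}+35n^{-1/4}$. So there is $k$ with $\alpha_k\beta_k\ge(1-35n^{-1/4})^4\ge1-140n^{-1/4}$. Hence $x:=1-\alpha_k$ and $y:=1-\beta_k$ are at most $140n^{-1/4}$. This is not yet enough, so we feed it back. Split $\sum\varepsilon_{ij}=1$ according to whether $i=k$ and $j=k$; by (b) and (7),
$$1\le(1-x)^{3/4}(1-y)^{3/4}+35n^{-1/4}\bigl(x^{3/4}+y^{3/4}\bigr)+33(xy)^{3/4}.$$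
Let $z=\max(x,y)$. The first term is at most $(1-z)^{3/4}\le1-\frac34z$, so $\frac34z\le70n^{-1/4}z^{3/4}+33z^{3/2}$. Since $33z^{1/2}\le\frac14$, we get $\frac12z\le70n^{-1/4}z^{3/4}$, that is,
$$z\le\frac{C_1}n,\qquad C_1=140^4.\tag{8}$$
By (7) and (8),
$$\sum_{i\ne k,\ j\ne k}\varepsilon_{ij}\le33\,\kappa^{-1}(xy)^{3/4}=\kappa^{-1}O(n^{-3/2}).\tag{9}$$

*Case $k=0$.* An index pair with $\min(i,j)\ne0$ has $i,j\ge1$. By (c) with $k=0$ and (9), $1=\varepsilon^{(0)}+\sum_{i,j\ge1}\varepsilon_{ij}\le\kappa^{-1}(1+O(n^{-3/2}))$. So $\kappa\le1+O(n^{-3/2})$.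

*Case $k\ge1$.* Now settling $P$ with $k_P=l_P=k$ loses the mass below $k$. Let $x'=\sum_{i<k}\alpha_i\le x$ and $y'=\sum_{j<k}\beta_j\le y$. An index pair with $\min(i,j)\ne k$ satisfies one of: $i,j\ne k$; or $i<k=j$; or $j<k=i$. By (c), (a), (9), after multiplying by $\kappa$,
$$\kappa\le\Bigl(1-\frac1n\Bigr)^{1/2}\bigl((1-x')(1-y')\bigr)^{3/4}+\tau\sum_{i<k}n^{-(k-i)/4}\alpha_i^{3/4}+\tau\sum_{j<k}n^{-(k-j)/4}\beta_j^{3/4}+O(n^{-3/2}).\tag{10}$$
The two sums are of order as large as $1/n$, and no error term of that order is allowed, since $\prod_P(1+\frac1{NP})$ diverges. They are compensated exactly by the first term. Since $\alpha_i\le x'$ for $i<k$,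
$$\sum_{i<k}n^{-(k-i)/4}\alpha_i^{3/4}\le n^{-1/4}x'^{3/4}\bigl(1+O(n^{-1/4})\bigr).$$
Here $n^{-1/4}x'^{3/4}=O(1/n)$ by (8), and by weighted AM–GM
$$n^{-1/4}x'^{3/4}\le\frac14\cdot\frac1n+\frac34\,x'.$$
So the second term of (10) is at most $\frac1{4n}+\frac34x'+O\bigl(n^{-5/4}+\frac{\tau-1}n\bigr)$, and similarly for the third with $y'$. The first term is at most
$$\exp\Bigl(-\frac1{2n}-\frac34(x'+y')\Bigr)\le1-\frac1{2n}-\frac34(x'+y')+O(n^{-2}).$$
Adding up, the terms $\frac1{2n}$, $\frac34x'$, $\frac34y'$ cancel: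
$$\kappa\le1+O\Bigl(n^{-5/4}+\frac{\tau-1}n\Bigr)\le1+O\bigl(n^{-5/4}+t\,n^{-2}\,1_{n\ge t}\bigr).$$

In both cases, if $C_3$ is larger than the absolute implied constants (and satisfies the condition for small $n$), this contradicts the definition of $\kappa$. So $\mathcal P=\mathcal P_0$.

The cancellation shows what the exponents do. The reward $(1-\frac1n)^{-1/2}$ for $k=l\ge1$ produces the term $-\frac1{2n}$, which pays for two leaks of $\frac1{4n}$. By Step 1 this reward is available because the masses $\mu,\nu$ contain the factor $\varphi$.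

### 6.5. Every vertex carries its share

**Step 4: verify the fair-share condition.** We show that $e(v)\ge\frac34\frac{\mu(v)}{\mu(V')}e(E')$ for $v\in V'$, and symmetrically for $w\in W'$. If $e(v)=e(E')$ this is trivial. Otherwise, delete $v$ and its edges. The edge mass stays positive and the conditions on valuations are inherited, so this is a configuration, of quality at most $Q$. Hence
$$1-\frac{e(v)}{e(E')}\le\Bigl(1-\frac{\mu(v)}{\mu(V')}\Bigr)^{3/4}\le1-\frac34\,\frac{\mu(v)}{\mu(V')}.$$
The argument for $w$ is the same. In particular every vertex of $V'$ has a neighbor, since $\mu>0$ on $V$.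

### 6.6. The bound for the quality

**Step 5: apply the structured count.** Let $a=\prod P^{k_P}$, $b=\prod P^{l_P}$, $d=\gcd(a,b)$. By Step 3 all primes of $\mathcal P_0$ are settled, and no other prime divides an element of $V\cup W$. So $a\mid v$ for $v\in V'$, $b\mid w$ for $w\in W'$, and $\gcd(v,w)=d$ for $(v,w)\in E'$. With Step 4, Step 1 applies. Since
$$\prod_{P\in\mathcal P_0}b_P(k_P,l_P)=H^{1/4}\prod_{k_P\ne l_P}\tau_P^{-1}\qquad\text{and}\qquad\prod_{P\in\mathcal P_0}\kappa_P\le C,$$
(5) gives
$$Q\le C\,B^{1/4}e^{-tL},\qquad L:=\sum_{k_P\ne l_P,\ NP\ge t}\frac1{NP},\tag{11}$$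
whenever $\#V'\le B\,N(v_0)/N(a)$. This is where lowering the reward by $\tau_P$ pays off. It remains to use hypothesis 2.

**Step 6: the two sources of the saving.** If $L\ge\frac12$, then (11) with $B=C$ gives $Q\le Ce^{-t/2}$.

Suppose $L<\frac12$. Let $v\in V'$, and let $w$ be a neighbor; then $v/\gcd(v,w)=v/d$. A prime $P$ dividing $v/d$ has either $k_P\ne l_P$ (in fact $k_P>l_P$, as $v_P(v)=k_P$), or $k_P=l_P$ and $P\mid v':=v/a$. So hypothesis 2 yields
$$\sum_{P\mid v',\ NP\ge t}\frac1{NP}\ge1-L\ge\frac12\qquad\text{for every }v\in V'.$$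
Ideals $v'$ with so many primes beyond $t$ are rare. To see this, let $g_P=(e^{t/NP}-1)1_{NP\ge t}\le\frac{2t}{NP}1_{NP\ge t}$ and $\xi=N(v_0)/N(a)\ge1$. For each $v'$ we have $1\le e^{-t/2}\prod_{P\mid v'}(1+g_P)$, and $v\mapsto v'$ is injective. So
$$\#V'\le e^{-t/2}\sum_{N(m)\le\xi}\ \prod_{P\mid m}(1+g_P)\le e^{-t/2}\sum_{\substack{\rho\ \text{squarefree}\\N(\rho)\le\xi}}\Bigl(\prod_{P\mid\rho}g_P\Bigr)\frac{C\xi}{N(\rho)}.$$
Here we expanded the product over squarefree $\rho\mid m$ and counted the multiples $m$ of $\rho$ by (F1). The last expression is at most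
$$Ce^{-t/2}\xi\,\exp\Bigl(\sum_{NP\ge t}\frac{2t}{NP^2}\Bigr)\le Ce^{-t/2}\xi$$
by (2). So $B=Ce^{-t/2}$ is admissible, and (11) gives $Q\le CB^{1/4}\le Ce^{-t/8}$.

In all cases $Q\le Ce^{-t/8}$, and (6) gives Theorem 3. $\square$

With Theorem 3 proved, Proposition 4 is complete: $\lambda(\mathcal L)>0$.

## 7. From positive measure to full measure

We now prove that $\mathcal L$ has measure $0$ or $1$ (Gallagher's zero–one law). The normalization $m_I\le1$ of Section 5 is in force, so $\rho_I\to0$. The first lemma says that multiplying all radii by a constant does not change a limsup set, up to measure zero.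

**Lemma 5 (Cassels).** Let $B(x_i,\delta_i)$, $i=1,2,\dots$, be balls in $T$ with $\delta_i>0$, $\delta_i\to0$, and let $\gamma>1$. Then $\limsup B(x_i,\gamma\delta_i)\setminus\limsup B(x_i,\delta_i)$ is null.

*Proof.* This set is the union over $j$ of $Z_j=\limsup B(x_i,\gamma\delta_i)\setminus\bigcup_{i\ge j}B(x_i,\delta_i)$. If it is not null, some $Z_j$ has positive measure; let $z\in Z_j$ be a density point of $Z_j$. For infinitely many $i\ge j$ we have $z\in B(x_i,\gamma\delta_i)$, so $B(x_i,\delta_i)\subset B(z,(\gamma+1)\delta_i)$, and $B(x_i,\delta_i)$ is disjoint from $Z_j$. So $Z_j$ has density at most $1-(\gamma+1)^{-2}$ in $B(z,(\gamma+1)\delta_i)$ for infinitely many $i$ (once $\delta_i$ is small enough that these balls are ordinary discs). Since $\delta_i\to0$, this contradicts the choice of $z$. $\square$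

**Lemma 6.** For an integer $p\ge2$ the map $M_p:z\mapsto pz$ of $T$ preserves $\lambda$ and is ergodic.

*Proof.* It is a surjective endomorphism of a compact group, so it preserves Haar measure. Let $\chi_m$ ($m$ in the dual lattice) be the characters of $T$; then $\chi_m\circ M_p=\chi_{pm}$. If $f\in L^2(T)$ satisfies $f\circ M_p=f$, its Fourier coefficients satisfy $c_{pm}=c_m$, so $c_m=c_{p^km}$ for all $k$. For $m\ne0$ the $p^km$ are distinct, so $c_m=0$ by Bessel's inequality. Thus $f$ is constant. $\square$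

**Proposition 7.** $\lambda(\mathcal L)\in\{0,1\}$.

*Proof.* **Step 1: split by the power of one inert prime.** Let $p$ be a rational prime inert in $K$, so that $P=(p)$ is prime. There are infinitely many: the quadratic character attached to $K$ takes the value $-1$ on some residue class coprime to the discriminant, and Dirichlet's theorem applies. Then $\mathcal L=\mathcal A\cup\mathcal B\cup\mathcal C$, the limsup sets over the ideals $I$ with $P\nmid I$, with $P\,\|\,I$, and with $P^2\mid I$, respectively.

**Step 2: enlarge the radii.** For $h\ge0$ let $\mathcal A^h,\mathcal B^h$ be the corresponding sets with radii $p^h\rho_I$, and let $\mathcal A^\infty=\bigcup_h\mathcal A^h$, $\mathcal B^\infty=\bigcup_h\mathcal B^h$. Apply Lemma 5 to the balls $B(x,\rho_{\operatorname{den}x})$ with $x\in K/O$, $\rho_{\operatorname{den}x}>0$ and $\operatorname{den}x$ in the relevant class, enumerated by increasing $N(\operatorname{den}x)$. There are finitely many for each $I$, so limsups over balls and over $I$ agree, and the radii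 tend to $0$. (If there are only finitely many such balls, the sets are empty.) It gives $\lambda(\mathcal A^\infty)=\lambda(\mathcal A)$ and $\lambda(\mathcal B^\infty)=\lambda(\mathcal B)$.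

**Step 3: $\lambda(\mathcal A)\in\{0,1\}$.** If $P\nmid I$ and $\operatorname{den}x=I$, then $\operatorname{den}(px)=I$ by (1): at $P$ both $x$ and $px$ are integral, and at all other primes $p$ is a unit. And $|z-x|<p^h\rho_I$ implies $|pz-px|<p^{h+1}\rho_I$. So $M_p$ maps $\mathcal A^h$ into $\mathcal A^{h+1}$, and $\mathcal A^\infty\subset M_p^{-1}\mathcal A^\infty$. These two sets have equal measure, so $\mathcal A^\infty$ is $M_p$-invariant up to a null set. By ergodicity $\lambda(\mathcal A)=\lambda(\mathcal A^\infty)\in\{0,1\}$.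

**Step 4: $\lambda(\mathcal B)\in\{0,1\}$.** If $P\,\|\,I$ and $\operatorname{den}x=I$, then $\operatorname{den}(px)=IP^{-1}$ is coprime to $P=\operatorname{den}(1/p)$, so $\operatorname{den}(px+\frac1p)=I$. The map $z\mapsto pz+\frac1p$ is conjugate to $M_p$ by translation by its fixed point $-\frac1{p(p-1)}$, hence measure preserving and ergodic. It multiplies small distances by $p$, so as in Step 3 $\lambda(\mathcal B)\in\{0,1\}$.

**Step 5: $\mathcal C$ is invariant under many translations.** If $P^2\mid I$, $\operatorname{den}x=I$ and $u\in O$, then $v_P(x)\le-2<v_P(u/p)$, and $v_{P'}(u/p)\ge0$ for all primes $P'\ne P$. So $\operatorname{den}(x+\frac up)=I$, and $\mathcal C$ is invariant under translation by $p^{-1}O$.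

**Step 6: let $p$ vary.** If for some inert $p$ one of $\mathcal A,\mathcal B$ has measure $1$, then $\lambda(\mathcal L)=1$. Otherwise, for every inert $p$, $\mathcal L=\mathcal C$ up to a null set, so $1_{\mathcal L}$ is a.e. invariant under translation by $p^{-1}O$ for infinitely many $p$. If a character $\chi_m$ has nonzero Fourier coefficient in $1_{\mathcal L}$, it is trivial on $p^{-1}O/O$; that is, $m$ is divisible by $p$ in the dual lattice. This holds for infinitely many $p$, so $m=0$. Thus $1_{\mathcal L}$ is a.e. constant. $\square$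

**Proof of Theorem 1.** *Divergence.* After the normalization of Section 5, which only shrinks $W(\Psi)$, Propositions 4 and 7 give $\lambda(\mathcal L)=1$. Since $W(\Psi)$ is the preimage of $\mathcal L$, almost every $z\in\mathbb C$ lies in $W(\Psi)$. *Convergence.* For the original $\Psi$, $\lambda(A_I)\le\int f_I\,d\lambda=m_I$ and $\sum m_I<\infty$. By Borel–Cantelli almost every $z$ lies in finitely many $A_I$, and for each $I$ only finitely many $x$ are relevant. So $W(\Psi)$ is null. $\square$

By Section 2 this proves the Duffin–Schaeffer conjecture over imaginary quadratic fields, as stated in Section 1.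

## 8. Hausdorff measure, and fractions that need not be reduced

Two consequences follow quickly. As before $\rho_I=\Psi(I)N(I)^{-1/2}$, now without the normalization, and $\mathcal H^s$ is Hausdorff measure.

**Corollary 8.** For $0<s\le2$ and every disc $B$:
$$\mathcal H^s(B\cap W(\Psi))=\begin{cases}0&\text{if }\sum_I\Phi(I)\rho_I^s<\infty,\\\mathcal H^s(B)&\text{if }\sum_I\Phi(I)\rho_I^s=\infty.\end{cases}$$
Hence $\dim_HW(\Psi)=\min\bigl(2,\inf\{s>0:\sum_I\Phi(I)\rho_I^s<\infty\}\bigr)$.

*Proof.* *Convergence.* By (F4), $\rho_I\to0$. For each $N_0$ the set $W(\Psi)\cap B$ is covered by the discs $B(x,\rho_{\operatorname{den}x})$ meeting $B$ with $N(\operatorname{den}x)>N_0$. At most $C_{B,\Psi}\Phi(I)$ of them have $\operatorname{den}x=I$, since the $\rho_I$ are bounded. And $\sum_{N(I)>N_0}\Phi(I)\rho_I^s\to0$.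

*Divergence.* The case $s=2$ is Theorem 1, because $\mathcal H^2$ is a multiple of Lebesgue measure. Let $s<2$. Replace $\rho_I$ by $\min(\rho_I,N(I)^{-1/4})$, which only shrinks $W(\Psi)$. The series still diverges: if infinitely many $I$ are changed, each contributes $\Phi(I)N(I)^{-s/4}\ge\frac12N(I)^{1/2-s/4}\ge\frac12$. Now $\rho_I\to0$. Put $\Psi'(I)=N(I)^{1/2}\rho_I^{s/2}$; then $\sum\Phi(I)\Psi'(I)^2/N(I)=\sum\Phi(I)\rho_I^s=\infty$. By Theorem 1 the limsup set with radii $\rho_I^{s/2}$ has full measure. Enumerate the $x\in K$ with $\rho_{\operatorname{den}x}>0$ and $|x|\le N(\operatorname{den}x)$ by increasing $N(\operatorname{den}x)$. In any bounded region the restriction $|x|\le N(\operatorname{den}x)$ removes only finitely many relevant $x$, so it changes neither limsup set; and the radii tend to $0$. Apply the mass transference principle (Beresnevich–Velani, Ann. of Math. 164 (2006), 971–992): if balls $B(x_i,r_i)\subset\mathbb R^k$ have $r_i\to0$ and $\mathcal H^k(B\cap\limsup B(x_i,r_i^{s/k}))=\mathcal H^k(B)$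 for every ball $B$, then $\mathcal H^s(B\cap\limsup B(x_i,r_i))=\mathcal H^s(B)$ for every ball $B$. Here $k=2$.

*Dimension.* If the series converges for some $s$, then $\rho_I\to0$ and it converges for all larger exponents. The formula follows, as $\mathcal H^s(B)=\infty$ for $s<2$. $\square$

**Corollary 9 (Catlin-type theorem).** Let $\Psi\ge0$ be a function on nonzero principal ideals. The inequality $|z-\frac ar|<\Psi((r))/|r|$ has infinitely many solutions $r,a\in O$, $r\ne0$ (no coprimality required), for almost all $z$ if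
$$\sum_I\Phi(I)\sup_{(r)\subset I,\ r\ne0}\frac{\Psi((r))^2}{|r|^2}=\infty$$
(sum over all ideals $I$), and for almost no $z$ if this sum is finite.

*Proof.* Let $R(I)=\sup_{(r)\subset I,\,r\ne0}\Psi((r))/|r|$. If $R(O)=\infty$, the sum is infinite, and $a=0$ gives infinitely many solutions for every $z$. Let $R(O)<\infty$, and apply Theorem 1 to $\widehat\Psi(I)=N(I)^{1/2}R(I)$, for which the series of Theorem 1 is the sum above.

If the sum diverges, almost every $z$ has infinitely many $x\in K$ with $|z-x|<R(\operatorname{den}x)$. For each there is $(r)\subset\operatorname{den}x$ with $|z-x|<\Psi((r))/|r|$, and $x=a/r$ with $a=rx\in O$. Different $x$ give different pairs.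

If the sum converges, then the terms with $I=(r)$ and (F4) give $\Psi((r))/|r|\to0$. Almost every $z$ is outside $K$ and has only finitely many $x$ with $|z-x|<R(\operatorname{den}x)$. Every solution $(r,a)$ gives such an $x=a/r$, because $rx=a\in O$ means $(r)\subset\operatorname{den}x$. For each $x$, since $|z-x|>0$ and $\Psi((r))/|r|\to0$, only finitely many $r$ are possible, and $a=rx$ is then determined. $\square$
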